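\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Total domination in graphs of minimum degree at least six}


\begin{abstract}
We prove that every graph $G$ of order $n$ with minimum degree at least $6$ has total domination number at most $\frac{1409}{4125}n$. Since $\frac{1409}{4125}<\frac{4549}{13299}$, no such graph attains the known bound $\frac{4549}{13299}n$. The main step is the inequality $33\tau\le 5n+7m$ for the transversal number of $6$-uniform hypergraphs with $n$ vertices and $m$ edges, which is sharp. We prove it by dualizing: after a reduction to maximum degree three, a transversal becomes a partition of the edge set into parts of size at most three, and the Gallai--Edmonds theorem reduces the inequality to a weight estimate for certain factor-critical graphs.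
\end{abstract}

\section{Introduction}

Let $G$ be a finite simple graph of order $n\ge 1$ with minimum degree $\delta(G)$, and let $N(v)$ be the open neighborhood of a vertex $v$. A set $S\subseteq V(G)$ is a \emph{total dominating set} if every vertex of $G$, including those in $S$, has a neighbor in $S$. The \emph{total domination number} $\gamma_t(G)$ is the least size of such a set; it is defined when $G$ has no isolated vertex. For $k\ge1$ let $\mathcal G_k$ be the class of graphs with minimum degree at least $k$, and let
\[
c_{\mathrm{tdom},k}=\sup_{G\in\mathcal G_k}\frac{\gamma_t(G)}{n(G)} .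
\]

For $k=6$ the following bounds are known. Every graph $G$ of order $n$ with $\delta(G)\ge6$ satisfies $\gamma_t(G)\le\frac{4549}{13299}n$, and Henning and Yeo constructed a $6$-regular bipartite graph $G_{26}$ of order $26$ with $\gamma_t(G_{26})=8=\frac4{13}\cdot 26$. Hence $\frac4{13}\le c_{\mathrm{tdom},6}\le\frac{4549}{13299}$. The survey \cite{survey} states that it is not known whether some graph $G$ with $\delta(G)\ge6$ satisfies $\gamma_t(G)=\frac{4549}{13299}n$. We show that there is none, by improving the upper bound.

\begin{theorem}\label{thm:main}
Every graph $G$ of order $n$ with $\delta(G)\ge6$ satisfies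
\[
\gamma_t(G)\le\frac{1409}{4125}\,n<\frac{4549}{13299}\,n .
\]
Consequently no graph $G$ with $\delta(G)\ge 6$ has $\gamma_t(G)=\frac{4549}{13299}n$, and
$\frac4{13}\le c_{\mathrm{tdom},6}\le\frac{1409}{4125}<\frac{4549}{13299}$.
\end{theorem}

Numerically, $\frac{1409}{4125}=0.34157\ldots$ and $\frac{4549}{13299}=0.34205\ldots$. We do not claim that $\frac{1409}{4125}$ is sharp; the exact value of $c_{\mathrm{tdom},6}$ is left in the interval $[\frac4{13},\frac{1409}{4125}]$. The known upper bound is not used in the proof.

\subsection*{From graphs to hypergraphs}

Hypergraphs are finite, and repeated edges are allowed. A hypergraph is \emph{$6$-uniform} if every edge is a set of six vertices. A \emph{transversal} of a hypergraph $H$ is a set of vertices that meets every edge, and $\tau=\tau(H)$ is the least size of a transversal. We write $n$ and $m$ for the numbers of vertices and edges, and $d(v)$ for the number of edges that contain $v$.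

If $\delta(G)\ge6$, choose for each vertex $v$ a $6$-subset of $N(v)$. These sets form a $6$-uniform hypergraph on $V(G)$ with $n$ vertices and $n$ edges, and each of its transversals is a total dominating set of $G$. So Theorem~\ref{thm:main} follows from a suitable linear bound on $\tau$ in terms of $n$ and $m$. We prove two.

\begin{theorem}\label{thm:A}
Every $6$-uniform hypergraph satisfies $33\,\tau\le5n+7m$. Equality holds for the hypergraph on nine vertices with three edges that pairwise share exactly three vertices, no vertex lying in all three; here $n=9$, $m=3$, $\tau=2$.
\end{theorem}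

\begin{theorem}\label{thm:B}
Every $6$-uniform hypergraph satisfies $4125\,\tau\le870n+539m$.
\end{theorem}

The coefficients in Theorem~\ref{thm:A} are forced by two wishes. In a bound $\tau\le\alpha n+\beta m$ we would like a vertex of degree $4$ to pay for itself: putting it into the transversal and deleting it with its four edges should cost nothing, so $\alpha+4\beta=1$. We would also like the hypergraph with $n=9$, $m=3$, $\tau=2$ to be extremal, so $9\alpha+3\beta=2$. These equations give $\alpha=\frac5{33}$ and $\beta=\frac7{33}$. The first one lets us assume that all degrees are at most $3$.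

For $n=m$, Theorem~\ref{thm:A} only gives $\tau\le\frac{4}{11}n=0.3636\ldots n$. But the average degree is $6m/n=6$ when $n=m$, while it is $2$ in the extremal example, so there is room. In Section~\ref{sec:boost} we exploit vertices of degree greater than $4$, then vertices of degree greater than $5$, each time choosing many such vertices no two of which share an edge. The constant for $n=m$ drops to $\frac{26}{75}=0.3466\ldots$, which is still above $\frac{4549}{13299}$, and then to $\frac{1409}{4125}$.

\section{Transversals as partitions}\label{sec:dual}

\subsection{Facts from matching theory and coloring}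

We write p.m.\ for perfect matching; the empty graph has one. A \emph{near-perfect matching} of a graph misses exactly one vertex. An \emph{odd component} is a component with an odd number of vertices, and $o(\Gamma)$ is the number of odd components of $\Gamma$.

\emph{Tutte's theorem}: a graph $\Gamma$ has a p.m.\ if and only if $o(\Gamma-U)\le|U|$ for all $U\subseteq V(\Gamma)$. If $\Gamma$ has even order, then $o(\Gamma-U)\equiv|U|\pmod 2$. Hence
\begin{equation}\label{eq:tutte}
\text{a graph $\Gamma$ of even order without a p.m.\ has a set $U$ with } o(\Gamma-U)\ge|U|+2 .
\end{equation}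

\emph{Hall's theorem}: in a bipartite graph with parts $X,Y$ there is a matching that covers $X$ if and only if every $X'\subseteq X$ has at least $|X'|$ neighbors in $Y$.

A graph $\Gamma$ is \emph{factor-critical} if it has odd order and $\Gamma-v$ has a p.m.\ for every vertex $v$. Such a graph is connected: it has an odd component, and if there were another component, then removing a vertex of the latter would leave no p.m.

\emph{The Gallai--Edmonds theorem} \cite[Theorem~3.2.1]{LP}: for a graph $\Gamma$ let $D$ be the set of vertices missed by some maximum matching, $A$ the set of vertices outside $D$ adjacent to $D$, and $C$ the set of remaining vertices. Then the components of $\Gamma[D]$ are factor-critical. Every maximum matching contains a near-perfect matching of each component of $\Gamma[D]$ and a p.m.\ of $\Gamma[C]$, and it matches $A$ into distinct components of $\Gamma[D]$. So it misses exactly $k-|A|$ vertices, where $k$ is the number of components of $\Gamma[D]$.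

\emph{Brooks' theorem} will be used in this form: if $d\ge3$, if $F$ has maximum degree at most $d$, and if no component of $F$ is $K_{d+1}$, then $F$ is $d$-colorable. Indeed, a component of maximum degree less than $d$ is colored greedily, and a component of maximum degree $d$ is neither complete nor an odd cycle, so Brooks' theorem applies to it.

\subsection{Star systems}

Let $H$ be a $6$-uniform hypergraph in which $1\le d(v)\le3$ for every vertex $v$. Put $M=E(H)$, where repeated edges count as different elements, and for each vertex $v$ let $\sigma_v\subseteq M$ be the set of edges containing $v$. A transversal of $H$ is a set of vertices whose sets $\sigma_v$ cover $M$. The vertices have become sets of size at most three, and every edge has become a point that lies in exactly six of them. We keep only this structure.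

\begin{definition}\label{def:star}
A \emph{star system} is a finite set $M$ of \emph{points} with a finite family (repetitions allowed) of nonempty subsets of $M$ of size at most $3$, called \emph{stars}, such that every point lies in exactly six stars. Stars are always counted with repetition. The graph $\mathcal G$ of the system has vertex set $M$, and two distinct points are adjacent if they lie in a common star. For $K\subseteq M$ we also write $K$ for the induced graph $\mathcal G[K]$. A star $\sigma$ \emph{touches} $K$ if $\sigma\cap K\neq\emptyset$.
\end{definition}

Stars are cliques of $\mathcal G$; we use this all the time. If stars cover $M$, we may assign each point to one star that contains it. So the least number of stars covering $M$ equals the least number of parts in a partition of $M$ into nonempty subsets of stars. The possible parts of size $3$ are the stars of size $3$, and the possible parts of size $2$ are precisely the edges of $\mathcal G$; this is where matchings enter.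

The following small case already shows the obstruction, and the extremal example.

\begin{example}\label{ex:degtwo}
Suppose that all stars have size at most $2$ and that $\mathcal G$ is factor-critical on $m=r$ points. A partition into points and edges has at least $\frac{r+1}2$ parts, and a near-perfect matching gives one with that number, so $\tau=\frac{r+1}2$. If $r=1$, there are $n=6$ stars, and $5n+7m=37>33=33\tau$. If $r\ge3$, counting incidences gives $6r\le2n$, so $5n+7m\ge22r$, and $22r\ge33\cdot\frac{r+1}2$ holds precisely when $r\ge3$. Equality occurs for $r=3$, $n=9$: each pair of the three points is a star three times. This is the example in Theorem~\ref{thm:A}.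
\end{example}

In general there are two complications. Stars of size $3$ can be used as parts, and they also reduce the number $n$ of stars. The next section measures how small $n$ can become near a factor-critical piece when stars of size $3$ inside the piece are of no help in covering it.

\section{Good sets}\label{sec:good}

Fix a star system. For $K\subseteq M$, an \emph{internal triple} of $K$ is a star $T\subseteq K$ with $|T|=3$.

\begin{definition}
A set $K\subseteq M$ is \emph{good} if it is factor-critical and $K-T$ has no p.m.\ for every internal triple $T$ of $K$. The \emph{slack} of $K$ and its \emph{potential} are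
\[
w(K)=\sum_{\sigma\text{ touching }K}\bigl(3-|\sigma\cap K|\bigr)\ge0,\qquad \Phi(K)=10\,w(K)+3|K| .
\]
\end{definition}

For a factor-critical $K$, the second condition in ``good'' says that $K$ cannot be partitioned into one internal triple and pairs, which would save a part over a near-perfect matching and a singleton.

\begin{proposition}\label{prop:good}
If $K$ is good, then $\Phi(K)\ge99$.
\end{proposition}

To see where $99$ comes from, suppose that $K=M$ is good, with $|K|=m$, and that a covering of $M$ really needs $\frac{m+1}2$ parts. Counting incidences gives $w(M)=3n-6m$, so $5n+7m=17m+\frac53w(M)$, and $33\cdot\frac{m+1}{2}\le5n+7m$ is equivalent to $\Phi(M)\ge99$. So in this situation the proposition is exactly what Theorem~\ref{thm:A} demands. The second condition in the definition of ``good'' cannot be dropped: if $\{a,b,c\}$ is a star six times, then $K=\{a,b,c\}$ is factor-critical with $w(K)=0$ and $\Phi(K)=9$.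

The proof is by induction on $|K|$. Two kinds of good sets are immediate.

\begin{lemma}\label{lem:base}
If $|K|=1$, then $\Phi(K)=123$. If $K$ is good with $|K|\ge3$ and has no internal triple, then $\Phi(K)\ge33|K|\ge99$.
\end{lemma}

\begin{proof}
If $|K|=1$, six stars touch $K$, each contributing $2$ to the slack, so $w(K)=12$. In the second case let $n_i$ be the number of stars that meet $K$ in $i$ points. Then $n_3=0$ and $n_1+2n_2=6|K|$, so $w(K)=2n_1+n_2\ge3|K|$ and $\Phi(K)\ge33|K|$.
\end{proof}

\begin{example}\label{ex:five}
A good set with an internal triple has at least five points, because for $|K|=3$ the set $K-T$ is empty and has a p.m. Let $K=\{t_1,t_2,t_3,u,v\}$ be good with internal triple $T=\{t_1,t_2,t_3\}$. Since $K-T$ has no p.m., $u$ and $v$ are not adjacent, so twelve different stars touch $\{u,v\}$. Such a star $\sigma$ has $3-|\sigma\cap K|=2-|\sigma\cap T|$. The points of $T$ have $18$ incidences with stars, and three of them are with the star $T$ itself, which does not touch $\{u,v\}$. Hence $w(K)\ge12\cdot2-15=9$ and $\Phi(K)\ge90+15=105$. Without the saved three incidences we would get only $\Phi(K)\ge75$.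
\end{example}

The general argument has the same shape. An internal triple forces $K$ to fall apart when a set $B\supseteq T$ is removed; at least two of the pieces are again good; a piece can lose slack only through stars that reach into $B$, and $B$ has few incidences to offer, the star $T$ wasting three of them.

\subsection{Decomposing a good set}

\begin{lemma}\label{lem:barrier}
Let $K$ be good and let $T$ be an internal triple of $K$. There are a set $B$ with $T\subseteq B\subseteq K$ and a set $J$ of components of $K-B$ such that
\begin{enumerate}
\item[(i)] $|J|=|B|-1\ge2$;
\item[(ii)] every $Q\in J$ is good and is adjacent to at least two points of $B$;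
\item[(iii)] the set $R=K\setminus(B\cup\bigcup J)$ has a p.m.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{A maximal tight set.} For nonempty $S\subseteq K$ we have $o(K-S)\le|S|-1$: take $s\in S$ and a p.m.\ of $K-s$; each odd component of $K-S$ sends a matching edge to $S\setminus\{s\}$. Call $S$ \emph{tight} if $o(K-S)=|S|-1$. The graph $K-T$ has even order and no p.m., so by \eqref{eq:tutte} there is $U\subseteq K\setminus T$ with $o(K-(T\cup U))\ge|U|+2=|T\cup U|-1$. Thus $T\cup U$ is tight. Let $S$ be a maximal tight set containing $T$.

The graph $K-S$ has no even component $Y$: for $y\in Y$ the graph $Y-y$ has an odd component, so $o(K-(S\cup\{y\}))\ge o(K-S)+1$ and $S\cup\{y\}$ would be tight. Moreover, every component $Q$ of $K-S$ is factor-critical. Its order is odd. If $Q-y$ had no p.m., then \eqref{eq:tutte} would give $U\subseteq Q-y$ such that $Q-y-U$ has at least $|U|+2$ odd components, and then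
\[
o\bigl(K-(S\cup U\cup\{y\})\bigr)\ge o(K-S)-1+|U|+2=|S\cup U\cup\{y\}|-1 ,
\]
against the maximality of $S$.

\emph{Tight families of components.} Let $\mathcal Q$ be the set of components of $K-S$; so $|\mathcal Q|=|S|-1\ge2$. For nonempty $J\subseteq\mathcal Q$ let $N(J)\subseteq S$ be the set of points of $S$ adjacent to $\bigcup J$. As $K$ is connected, $N(J)\ne\emptyset$. The members of $J$ are odd components of $K-N(J)$, so
\begin{equation}\label{eq:hall}
|N(J)|\ge|J|+1 .
\end{equation}
Call $J$ \emph{tight} if equality holds. By \eqref{eq:hall}, $|N(\mathcal Q)|\ge|S|$, so $N(\mathcal Q)=S$ and $\mathcal Q$ is tight.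

If $J_1,J_2$ are tight and $N(J_1)\cap N(J_2)\neq\emptyset$, then $J_1\cup J_2$ is tight. By \eqref{eq:hall} we only need the upper bound $|N(J_1\cup J_2)|\le|J_1\cup J_2|+1$. If $J_1\cap J_2\ne\emptyset$, then $|N(J_1)\cap N(J_2)|\ge|N(J_1\cap J_2)|\ge|J_1\cap J_2|+1$ and
\[
|N(J_1\cup J_2)|\le(|J_1|+1)+(|J_2|+1)-(|J_1\cap J_2|+1)=|J_1\cup J_2|+1 ;
\]
if $J_1\cap J_2=\emptyset$, then $|N(J_1\cup J_2)|\le(|J_1|+1)+(|J_2|+1)-1=|J_1\cup J_2|+1$.

\emph{The choice of $J$ and $B$.} The family $\mathcal Q$ is tight with $T\subseteq N(\mathcal Q)$. Choose a tight $J$ with $T\subseteq N(J)$ and $|J|$ minimum, and put $B=N(J)$. Then $|J|=|B|-1\ge2$, the members of $J$ are components of $K-B$, and there are no edges between $\bigcup J$ and $R$. By \eqref{eq:hall} for one-element families, every $Q\in J$ is adjacent to at least two points of $S$, all of which lie in $B$.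

\emph{$R$ has a p.m.} Take $s\in B$ and a p.m.\ of $K-s$. Each of the $|J|$ odd components in $J$ sends a matching edge to $B\setminus\{s\}$, which has $|J|$ points. So $B\setminus\{s\}$ is matched entirely into $\bigcup J$, and $R$ is matched within itself.

\emph{$K-Q$ has a p.m.\ for every $Q\in J$.} Let $T=\{t_1,t_2,t_3\}$. Suppose that for some pair $\{s,s'\}\subset T$ the $|J|-1$ members of $J\setminus\{Q\}$ can be matched bijectively to adjacent points of the $(|J|-1)$-set $B\setminus\{s,s'\}$. Realize each of these adjacencies by an edge of $\mathcal G$. These edges, the edge $ss'$, near-perfect matchings of the components in $J\setminus\{Q\}$ that miss the points already matched, and a p.m.\ of $R$ form a p.m.\ of $K-Q$. Otherwise, by Hall's theorem, for each pair $\{s,s'\}\subset T$ there is a nonempty $J'\subseteq J\setminus\{Q\}$ with $|N(J')\setminus\{s,s'\}|\le|J'|-1$. Since $|N(J')|\ge|J'|+1$ by \eqref{eq:hall}, both $s$ and $s'$ lie in $N(J')$, and $J'$ is tight. The families so obtained for $\{t_1,t_2\}$ and $\{t_1,t_3\}$ both have $t_1$ in their neighborhoods. Hence their union is tight, it does not contain $Q$, and its neighborhood contains $T$.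 This contradicts the minimality of $|J|$.

\emph{Every $Q\in J$ is good.} It is factor-critical. If $T_1$ were an internal triple of $Q$ such that $Q-T_1$ has a p.m., we could add a p.m.\ of $K-Q$ and obtain a p.m.\ of $K-T_1$, although $K$ is good.
\end{proof}

\begin{lemma}\label{lem:estimate}
Let $K$ be good with internal triple $T$, and let $B,J$ be as in Lemma~\ref{lem:barrier}. Then
\[
\Phi(K)\ge\sum_{Q\in J}\bigl(\Phi(Q)-57\bigr)-27 .
\]
\end{lemma}

\begin{proof}
Let $\sigma$ be a star that touches $Q\in J$. The points of $\sigma\cap K$ are pairwise adjacent and $Q$ is a component of $K-B$, so $\sigma\cap K\subseteq Q\cup B$; in particular $\sigma$ touches no other member of $J$. Hence $3-|\sigma\cap K|=(3-|\sigma\cap Q|)-|\sigma\cap B|$. Summing over all stars that touch $\bigcup J$, and dropping the nonnegative contributions of the other stars, we get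
\[
w(K)\ge\sum_{Q\in J}w(Q)-(6|B|-3)=\sum_{Q\in J}w(Q)-6|J|-3 ,
\]
because three of the $6|B|$ incidences of $B$ are with the star $T\subseteq B$, which does not touch $\bigcup J$. Also $|K|\ge|B|+\sum_{Q\in J}|Q|=|J|+1+\sum_{Q\in J}|Q|$. Therefore $\Phi(K)\ge\sum_{Q\in J}\Phi(Q)-60|J|-30+3|J|+3$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:good}}

We use induction on $|K|$. By Lemma~\ref{lem:base} we may assume that $K$ has an internal triple. For every internal triple $T$ of $K$ fix sets $B_T$ and $J_T$ as in Lemma~\ref{lem:barrier}. By induction $\Phi(Q)-57\ge42$ for $Q\in J_T$, and $\Phi(Q)-57=66$ if $|Q|=1$. By Lemma~\ref{lem:estimate}, $\Phi(K)\ge3\cdot42-27=99$ if $|J_T|\ge3$ for some $T$, and $\Phi(K)\ge2\cdot66-27=105$ if some $J_T$ consists of two singletons. So we may assume from now on that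
\begin{equation}\label{eq:thin}
|J_T|=2 \text{ and } J_T \text{ does not consist of two singletons, for every internal triple } T \text{ of } K.
\end{equation}
Here Lemma~\ref{lem:estimate} gives only $66+42-27=81$ or $2\cdot42-27=57$. The way out is to look at an inclusion-minimal piece $P$ among all the pieces in all the families $J_T$. The internal triples of $K$ that touch $P$ are then so restricted that the slack at $P$ can be counted directly; and those that lower this slack use up incidences of $T$, which are then not available for lowering the slack at the other piece.

By \eqref{eq:thin}, $|B_T|=3$, so $B_T=T$, and the two members of $J_T$ are components of $K-T$. Call $(T,P)$ with $P\in J_T$ a \emph{pair}, and write $P^*$ for the other member of $J_T$. Let $N(P)$ be the set of points of $T$ adjacent to $P$; then $|N(P)|\ge2$. Since $|P|$ and $|P^*|$ are odd and not both $1$,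
\begin{equation}\label{eq:seven}
|K|\ge3+|P|+|P^*|\ge7 .
\end{equation}
A pair $(T,P)$ is a \emph{leaf} if there is no pair $(T_1,P_1)$ with $P_1\subsetneq P$. For every pair $(T,P)$ there is a leaf $(T',P')$ with $P'\subseteq P$: among the pairs whose second member is contained in $P$, take one whose second member is smallest.

\begin{lemma}\label{lem:leaf}
Let $(T,P)$ be a leaf and let $\sigma$ be an internal triple of $K$ that touches $P$. Then $\sigma=\{x,s,s'\}$ with $x\in P$ and $s,s'\in T$, and $N(P^*)=\{s,s'\}$.
\end{lemma}

\begin{proof}
As $\sigma$ is a clique and $P$ is a component of $K-T$, we have $\sigma\subseteq P\cup T$. Suppose that $|\sigma\cap P|\ge2$; then $|\sigma\cap T|\le1$. The clique $T\setminus\sigma$ is nonempty and lies in one component of $K-\sigma$. By \eqref{eq:thin}, $J_\sigma$ consists of two components of $K-\sigma$, so some $P_1\in J_\sigma$ is disjoint from $T\setminus\sigma$. As $P_1$ is also disjoint from $\sigma$, it is disjoint from $T$. It is adjacent to at least two points of $\sigma$, hence to a point of $\sigma\cap P$. Since $P_1$ is connected and avoids $T$, and $P$ is a component of $K-T$, we get $P_1\subseteq P\setminus\sigma\subsetneq P$.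 As $(\sigma,P_1)$ is a pair, this contradicts that $(T,P)$ is a leaf.

So $\sigma=\{x,s,s'\}$ with $x\in P$ and $s,s'\in T$; let $T=\{s,s',s''\}$. Suppose that $s''$ is adjacent to some $u\in P^*$ (Figure~\ref{fig:leaf}). The edge $s''u$ together with p.m.s of $P^*-u$, of $P-x$, and of $R=K\setminus(T\cup P\cup P^*)$ is a p.m.\ of $K-\sigma$; the first two exist because $P^*$ and $P$ are factor-critical, the third by Lemma~\ref{lem:barrier}(iii). This contradicts that $K$ is good. Hence $N(P^*)\subseteq\{s,s'\}$, and equality holds since $|N(P^*)|\ge2$.
\end{proof}

\begin{figure}[ht]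
\centering
\begin{tikzpicture}
\coordinate (x) at (-2.4,0.2);
\coordinate (s) at (0,1.1);
\coordinate (sp) at (-0.2,0.1);
\coordinate (spp) at (0.3,-0.7);
\coordinate (u) at (2.4,-0.2);
\fill[gray!30] (x)--(s)--(sp)--cycle;
\draw (-3,0) ellipse (1.2 and 0.9);
\draw (3,0) ellipse (1.2 and 0.9);
\draw (0,-2.2) ellipse (1.2 and 0.45);
\draw[dashed] (0.1,0.2) ellipse (0.85 and 1.4);
\draw (x)--(s)--(sp)--cycle;
\draw[very thick] (spp)--(u);
\foreach \q in {x,s,sp,spp,u} \fill (\q) circle (2pt);
\node[below] at (x) {$x$};
\node[right] at (s) {$s$};
\node[right] at (sp) {$s'$};
\node[below] at (spp) {$s''$};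
\node[above] at (u) {$u$};
\node at (-3.6,0) {$P$};
\node at (3.6,0) {$P^*$};
\node at (0,-2.2) {$R$};
\node at (0.95,1.5) {$T$};
\end{tikzpicture}
\caption{An internal triple $T=\{s,s',s''\}$ of $K$, the components $P,P^*$ of $K-T$, the remaining part $R$, and a second internal triple $\sigma=\{x,s,s'\}$ (shaded). If $s''$ had a neighbor $u$ in $P^*$, the edge $s''u$ and perfect matchings of $P-x$, $P^*-u$ and $R$ would form a perfect matching of $K-\sigma$.}
\label{fig:leaf}
\end{figure}

For a pair $(T,P)$ let $w_K(P)=\sum_{\sigma\text{ touching }P}(3-|\sigma\cap K|)$. No star touches both $P$ and $P^*$, so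
\begin{equation}\label{eq:split}
w(K)\ge w_K(P)+w_K(P^*) .
\end{equation}

Let $(T,P)$ be a leaf, and put $p=|P|$ and $p^*=|P^*|$. Let $n_i$ be the number of stars that meet $P$ in $i$ points, and $g$ the number of stars of size $3$ that are contained in $K$ and touch $P$. By Lemma~\ref{lem:leaf}, each of these $g$ stars has exactly one point in $P$. So $n_3=0$, and a star that meets $P$ in two points meets $K$ in exactly two points and contributes $1$ to $w_K(P)$. A star that meets $P$ in one point contributes at least $1$, except that each of the $g$ stars contributes $0$. Since $n_1+2n_2=6p$,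
\begin{equation}\label{eq:leafslack}
w_K(P)\ge n_2+n_1-g=3p+\tfrac12n_1-g .
\end{equation}
As $n_1\ge g$, this gives $w_K(P)\ge3p-\frac12g$. If $p=1$, then $n_1=6$ and $w_K(P)\ge6-g$.

The stars counted by $g$ decrease the slack at $P$, but by Lemma~\ref{lem:leaf} they keep the slack at $P^*$ large. Let $g\ge1$ and $N(P^*)=\{s,s'\}$. All $g$ stars contain $s$ and $s'$; so does the star $T$; and none of these $g+1$ stars touches $P^*$. So each of $s,s'$ lies in at most $5-g$ stars that touch $P^*$, and stars that touch $P^*$ meet $T$ only in $N(P^*)$. As in the proof of Lemma~\ref{lem:estimate}, a star $\sigma$ touching $P^*$ has $\sigma\cap K\subseteq P^*\cup T$, so $w_K(P^*)\ge w(P^*)-2(5-g)$. By induction for the good set $P^*$,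
\[
10\,w_K(P^*)+3p^*\ge\Phi(P^*)-100+20g\ge20g-1 .
\]
With \eqref{eq:split} and $|K|\ge3+p+p^*$ we obtain
\begin{equation}\label{eq:combine}
\Phi(K)\ge10\,w_K(P)+(20g-1)+3(3+p)=10\,w_K(P)+20g+3p+8\qquad(g\ge1).
\end{equation}

We can now finish; recall that $p$ is odd.
\begin{itemize}
\item \emph{Some leaf has $p\ge3$.} If $g=0$, then $w(K)\ge w_K(P)\ge9$ and $\Phi(K)\ge90+21=111$ by \eqref{eq:seven}. If $g\ge1$, then \eqref{eq:combine} gives $\Phi(K)\ge30p-5g+20g+3p+8=33p+15g+8\ge122$.
\item \emph{Some leaf has $p=1$ and $g\ge3$.} By \eqref{eq:combine}, $\Phi(K)\ge60-10g+20g+11=71+10g\ge101$.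
\item \emph{All leaves have $p=1$ and $g\le2$.} Take any internal triple $T$ of $K$ with $J_T=\{P,P^*\}$, and leaves with second members $\{c\}\subseteq P$ and $\{c'\}\subseteq P^*$. No star contains both $c$ and $c'$, which lie in different components of $K-T$. So $w(K)\ge w_K(\{c\})+w_K(\{c'\})\ge4+4$, and $\Phi(K)\ge80+21=101$ by \eqref{eq:seven}.
\end{itemize}
In every case $\Phi(K)\ge99$, which completes the proof of Proposition~\ref{prop:good}.\qed

\section{Proof of Theorem~\ref{thm:A}}

For a vertex $v$ let $H-v$ be $H$ with $v$ and all edges containing $v$ deleted; then $\tau(H)\le1+\tau(H-v)$.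

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In the example no vertex lies in all three edges, so $\tau\ge2$; a vertex common to two edges and a vertex of the third form a transversal; and $33\cdot2=5\cdot9+7\cdot3$.

For the inequality we use induction on $n$; the case $n=0$ is trivial. If $d(v)\ge4$ for some $v$, then $33\tau(H)\le33+5(n-1)+7(m-4)=5n+7m$. A vertex of degree $0$ can be deleted. So let $1\le d(v)\le3$ for all $v$, and pass to the star system on $M=E(H)$ with the $n$ stars $\sigma_v$ from Section~\ref{sec:dual}. We saw there that $\tau$ is the least number of parts in a partition of $M$ into nonempty subsets of stars.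

\emph{An optimal partition.} Among the partitions with $\tau$ parts choose one with the fewest singletons. Let it have $x$ triples, $p$ pairs, and $y$ singletons. Let $X$ be the union of the triples and $Z=M\setminus X$. Any two adjacent points, and any single point, form a legal part. Since the number of parts is minimum, the pairs form a maximum matching of $\mathcal G[Z]$, and it misses $y$ points. Replacing the pairs and singletons according to any other maximum matching of $\mathcal G[Z]$ gives a partition with the same $x$, $p$, $y$, so we may use every maximum matching.

Let $D,A,C$ be the Gallai--Edmonds sets of $\mathcal G[Z]$, and $k$ the number of components of $\mathcal G[D]$. Then $y=k-|A|$.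

\emph{No point of $D$ is adjacent to $X$.} Let $d\in D$ be adjacent to a point $a$ of a triple $\{a,b,c\}$ of the partition. Use a maximum matching that misses $d$, so that $\{d\}$ is a part, and replace $\{d\},\{a,b,c\}$ by $\{d,a\},\{b,c\}$. The number of parts is unchanged and there are fewer singletons, a contradiction. (This is the only place where the number of singletons matters.)

\emph{Every component $K$ of $\mathcal G[D]$ is good.} It is factor-critical. Suppose that $T$ is an internal triple of $K$ and $K-T$ has a p.m. Use a maximum matching that misses some $d\in K$; it contains a near-perfect matching of $K$, so $K$ is partitioned into $\{d\}$ and $\frac{|K|-1}2$ pairs. Replacing these by $T$ and $\frac{|K|-3}2$ pairs gives fewer parts, a contradiction.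

\emph{Counting.} By Proposition~\ref{prop:good}, $10\,w(K)\ge99-3|K|$ for each component $K$ of $\mathcal G[D]$. From $2p+y=|Z|=|C|+|D|+|A|$ and $y=k-|A|$ we get
\[
\tau=x+p+y=x+\frac{|Z|+y}2=x+\frac{|C|+|D|+k}2,\qquad m=3x+|C|+|D|+|A| .
\]
Since $\sum_\sigma|\sigma|=6m$, we have $\sum_\sigma(3-|\sigma|)=3n-6m$ and
\[
5n+7m=17m+\tfrac53\sum_\sigma(3-|\sigma|).
\]
Consider a star $\sigma$ that touches $D$. Its points are pairwise adjacent, and the neighbors of a point of $D$ lie in its own component $K$ of $\mathcal G[D]$ or in $A$: not in $C$ by the definition of $A$, and not in $X$ as shown above. So $\sigma\subseteq K\cup A$ for a unique $K$, and $3-|\sigma|=(3-|\sigma\cap K|)-|\sigma\cap A|$. Sum over the stars touching $D$, which have at most $6|A|$ incidences with $A$, and drop the other stars, whose terms are nonnegative: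
\[
\tfrac53\sum_\sigma(3-|\sigma|)\ge\tfrac53\sum_Kw(K)-10|A|\ge\sum_K\frac{33-|K|}2-10|A|=\frac{33k-|D|}2-10|A| .
\]
Therefore
\[
5n+7m\ge51x+17|C|+\tfrac{33}2|D|+\tfrac{33}2k+7|A|\ge33x+\tfrac{33}2\bigl(|C|+|D|+k\bigr)=33\tau .\qedhere
\]
\end{proof}

\section{Exploiting vertices of large degree}\label{sec:boost}

Write $a^+=\max(a,0)$ and, for an integer $q$,
\[
\Psi_q(H)=\sum_v(d(v)-q)^+\ \ge\ \sum_v(d(v)-q)=6m-qn .
\]
Suppose a bound $c\,\tau\le an+bm$ is known. Deleting a vertex of degree $q+1$ and putting it into the transversal gains $\varepsilon=a+(q+1)b-c$, if this is positive. If $I$ is a set of vertices of degree $q+1$, no two in a common edge, we gain $\varepsilon|I|$. A vertex of degree $q+1$ shares edges with at most $5(q+1)$ others, so one hopes for $|I|$ to be a $\frac1{5(q+1)}$ fraction of these vertices. The next lemma carries this out. It improves the bound by a multiple of $\Psi_q$, and since $\Psi_q\ge6m-qn$, the result is again a linear bound, with weight shifted from $m$ to $n$.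

\begin{lemma}\label{lem:boost}
Let $q\in\{4,5\}$, and let $c,a,b>0$ be such that $c\,\tau\le an+bm$ for every $6$-uniform hypergraph. Put
\[
\varepsilon=a+(q+1)b-c,\qquad\lambda=\frac{\varepsilon}{5(q+1)} ,
\]
and assume that
\begin{equation}\label{eq:cond}
\varepsilon>0,\qquad b\ge6\lambda,\qquad\varepsilon+b\ge(5q+12)\lambda,
\end{equation}
and, if $q=5$, also that
\begin{equation}\label{eq:plane}
6c\le31(a+b-\lambda).
\end{equation}
Then every $6$-uniform hypergraph $H$ satisfies $c\,\tau\le an+bm-\lambda\Psi_q(H)$, and consequently
\[
c\,\tau\le(a+q\lambda)n+(b-6\lambda)m .
\]
\end{lemma}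

\begin{proof}
The second inequality follows from the first by $\Psi_q(H)\ge6m-qn$. We prove the first by induction on $n$, the case $n=0$ being trivial.

\emph{Some vertex $v$ has degree $d\ge q+2$.} Passing to $H-v$ removes the term $d-q$ of $v$ and lowers the other degrees by $5d$ in total. So $\Psi_q(H-v)\ge\Psi_q(H)-(6d-q)$, and by induction
\[
c\,\tau(H)\le c+a(n-1)+b(m-d)-\lambda\bigl(\Psi_q(H)-6d+q\bigr).
\]
The right side is at most $an+bm-\lambda\Psi_q(H)$ provided that $a+bd-c\ge\lambda(6d-q)$, that is, $\varepsilon+(d-q-1)b\ge\lambda(6d-q)$. For $d=q+2$ this is the last condition in \eqref{eq:cond}, and when $d$ grows by $1$ the two sides grow by $b$ and $6\lambda\le b$.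

\emph{All degrees are at most $q+1$.} Then $\Psi_q(H)$ is the number of vertices of degree $q+1$. Let $F$ be the graph on these vertices in which two of them are adjacent if they share an edge of $H$, and put $\ell=5(q+1)$. Each vertex of $F$ has exactly $\ell$ incidences with other vertices of $H$ in its $q+1$ edges, so $F$ has maximum degree at most $\ell$. To apply Brooks' theorem we must first deal with components $K_{\ell+1}$ of $F$.

Let $Y$ be the vertex set of such a component. The $\ell$ incidences of a vertex $v\in Y$ must reach all $\ell$ other vertices of $Y$, so they reach each of them exactly once and nothing else. Hence all edges that meet $Y$ lie in $Y$, there are $(\ell+1)(q+1)/6$ of them, and any two points of $Y$ are in exactly one common edge. For $q=4$ this number is $26\cdot5/6$, not an integer, so there is no such component. For $q=5$ there are $31\cdot6/6=31$ edges. Let $L$ be one of them. We show that $L$ is a transversal of these edges. Let $z\in Y\setminus L$. The six points of $L$ are joined to $z$ by six different edges, because an edge through $z$ containing two points of $L$ would put two points into two common edges. These are all six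 edges through $z$, so every edge through $z$ meets $L$. Every edge other than $L$ contains a point outside $L$, since two equal edges would again put two points into two common edges; so every edge meets $L$. Thus the hypergraph of the edges in $Y$ has transversal number at most $6$, and it has $31$ vertices, all of degree $6$, and $31$ edges. By \eqref{eq:plane} it satisfies the claimed inequality.

Let $H_0$ be the rest of $H$, with $n_0$ vertices and $m_0$ edges. It is vertex-disjoint from these parts, and the degrees in it are unchanged. By Brooks' theorem the rest of $F$ is $\ell$-colorable, so it has an independent set $I$ with $|I|\ge\Psi_q(H_0)/\ell$. No edge contains two vertices of $I$, so the vertices of $I$ lie in exactly $(q+1)|I|$ edges. Delete $I$ with these edges and apply the assumed bound to what remains: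
\[
c\,\tau(H_0)\le c|I|+a(n_0-|I|)+b\bigl(m_0-(q+1)|I|\bigr)=an_0+bm_0-\varepsilon|I|\le an_0+bm_0-\lambda\Psi_q(H_0) .
\]
All terms are additive over vertex-disjoint parts, so adding up proves the inequality for $H$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{First round, $q=4$.} By Theorem~\ref{thm:A} we may take $(c,a,b)=(33,5,7)$. Then $\varepsilon=5+35-33=7$ and $\lambda=\frac7{25}$. The conditions \eqref{eq:cond} hold: $7\ge\frac{42}{25}$ and $14\ge32\cdot\frac7{25}=8.96$. The lemma gives $33\tau\le\bigl(5+\frac{28}{25}\bigr)n+\bigl(7-\frac{42}{25}\bigr)m$, that is,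
\[
825\,\tau\le153n+133m .
\]

\emph{Second round, $q=5$.} Take $(c,a,b)=(825,153,133)$. Then $\varepsilon=153+798-825=126$ and $\lambda=\frac{126}{30}=\frac{21}5$. The conditions \eqref{eq:cond} hold: $133\ge25.2$ and $259\ge37\cdot\frac{21}5=155.4$. Condition \eqref{eq:plane} holds: $6\cdot825=4950\le8735.8=31\bigl(286-\frac{21}5\bigr)$. The lemma gives
\[
825\,\tau\le(153+21)n+\Bigl(133-\frac{126}5\Bigr)m=174n+\frac{539}5m ,
\]
and multiplication by $5$ yields $4125\,\tau\le870n+539m$.
\end{proof}

\begin{remark}
Brooks' theorem enters because the one-vertex deletion just fails for $d=q+1$: it requires $\varepsilon\ge\lambda(6d-q)=(5q+6)\lambda$, but $\varepsilon=(5q+5)\lambda$. A greedy coloring of $F$ would use $\ell+1$ colors and so lead to $\varepsilon/(\ell+1)$ in place of $\lambda$. This small loss matters: with it, the first round would give $858\,\tau\le158n+140m$, the second would have $\varepsilon=140$ and $\frac{140}{31}$ in place of $\lambda$, and the resulting constant for $n=m$ would be $\frac1{858}\bigl(298-\frac{140}{31}\bigr)=\frac{4549}{13299}$.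
\end{remark}

\begin{remark}
A third round of the same kind, with $q=6$, could not improve the constant for $n=m$: it would replace $a,b$ by $a+6\lambda,\,b-6\lambda$, which have the same sum. The reason is that the average degree is then $6$, so $\Psi_6$ may vanish, whereas $\Psi_4\ge2n$ and $\Psi_5\ge n$.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}

Let $G$ have order $n$ and $\delta(G)\ge6$. Choosing a $6$-subset of $N(v)$ for each vertex $v$, we obtain a $6$-uniform hypergraph $H$ on $V(G)$ with $n$ vertices and $n$ edges, repetitions counted. A transversal of $H$ contains a neighbor of every vertex of $G$, so it is a total dominating set. By Theorem~\ref{thm:B},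
\[
\gamma_t(G)\le\tau(H)\le\frac{870+539}{4125}\,n=\frac{1409}{4125}\,n .
\]
Finally $1409\cdot13299=18\,738\,291<18\,764\,625=4549\cdot4125$, so $\frac{1409}{4125}<\frac{4549}{13299}$. Hence no graph with minimum degree at least $6$ attains $\frac{4549}{13299}n$. The upper bound on $c_{\mathrm{tdom},6}$ follows by taking the supremum, and the lower bound $\frac4{13}$ is given by $G_{26}$.\qed

\begin{thebibliography}{9}
\bibitem{survey} \emph{Bounds On Domination Parameters In Graphs: A Brief Survey}, \url{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2454}.
\bibitem{LP} Lov\'asz and Plummer, \emph{Matching Theory}.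
\end{thebibliography}

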